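# A separated two-dimensional Berkovich space that is not locally contained in an affinoid space

## Two closed discs glued along a circle

Let $k$ be a non-Archimedean field: a field complete with respect to a non-Archimedean valuation, which may be trivial. Let $D=\mathcal M(k\{T\})$ be the closed unit disc over $k$, and let $A=\{|T|=1\}\subset D$, so that $\mathcal O(A)=k\{T,T^{-1}\}$. Take two copies $D_1,D_2$ of $D$ with coordinates $T_1,T_2$, and glue them along $A$. We do this in two ways and look at the diagonal each time.

*First gluing: $T_1=T_2$ on $A$.* The result $X$ is Hausdorff, since two compact Hausdorff spaces have been glued along a closed subset. Consider the affinoid domain $D_1\times D_2\subset X\times X$. Its preimage under the diagonal is $D_1\cap D_2=A$, and the map $A\to D_1\times D_2$ corresponds to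
$$k\{T_1\}\hat\otimes_k k\{T_2\}\to k\{T,T^{-1}\},\qquad \sum c_{ij}T_1^iT_2^j\mapsto\sum c_{ij}T^{i+j}.$$
The image lies in $k\{T\}$, so $T^{-1}$ is missed and the map is not surjective. Hence $A\to D_1\times D_2$ is not a closed immersion, and neither is the diagonal of $X$.

*Second gluing: $T_2=T_1^{-1}$ on $A$.* Now $T_1^iT_2^j\mapsto T^{i-j}$. For $g=\sum_{n\in\mathbb Z}c_nT^n$ put $s(g)=\sum_{n\ge0}c_nT_1^n+\sum_{n<0}c_nT_2^{-n}$. This is a bounded linear section, so the map is surjective and its quotient norm is equivalent to the norm of $k\{T,T^{-1}\}$. Thus $A\to D_1\times D_2$ is a closed immersion. The space is the projective line.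

So a gluing of affinoid spaces is separated or not according to whether functions on the overlap come from products of functions on the two pieces, and a bounded linear section is a convenient way to see that they do. The first space shows that Hausdorff does not imply separated. It is natural to ask how much separatedness gives locally. Does it force the space to sit, near each point, inside something affinoid? To make this a precise question we recall a few definitions.

## Separated spaces, analytic domains, and the fields $\mathcal H(x)$

We work with $k$-analytic spaces in the sense of Berkovich, glued from $k$-affinoid spaces $\mathcal M(\mathcal A)$ along a net of compact analytic domains via a $k$-affinoid atlas.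

**Definition (good).** A $k$-analytic space is good if each of its points has an affinoid neighborhood. Spaces here are not assumed to be good.

**Definition (separated).** A morphism $\varphi:Y\to X$ is separated if the diagonal $\Delta_{Y/X}:Y\to Y\times_XY$ is a closed immersion. A space $X$ is separated if $X\to\mathcal M(k)$ is separated.

A morphism of affinoid spaces is a closed immersion if the map of algebras is an admissible epimorphism, that is, surjective with the target norm equivalent to the quotient norm. When the target of a morphism is covered by finitely many affinoid domains, it suffices to check over each of them that the preimage is affinoid and the restricted map is a closed immersion. The underlying space of a separated $k$-analytic space is Hausdorff.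

**Conjecture.** *Every point of a separated $k$-analytic space has an open neighborhood which is isomorphic to an analytic domain in a $k$-affinoid space.*

The source of the problem is Berkovich, *Étale cohomology for non-Archimedean analytic spaces*. The conjecture is false.

For a point $y$ of an affinoid space $\mathcal M(\mathcal A)$, the field $\mathcal H(y)$ is the completion of the fraction field of $\mathcal A/\ker|\cdot|_y$. It does not change when we pass to an analytic domain containing $y$, and a closed immersion also induces isomorphisms on these fields. For example, let $\eta$ be the Gauss point $g\mapsto\max|c_i|$ of the disc $D$. Then $\mathcal H(\eta)$ is the completion of $\operatorname{Frac}k\{T\}$, whether we compute it in $D$ or in $A$.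

**Theorem 1.** *For every non-Archimedean field $k$ there are a compact separated $k$-analytic space $X$ of pure dimension $2$, a union of two affinoid domains $X_1,X_2$ each isomorphic to an affinoid domain of $\mathbb A^2_k$ (so $X$ is quasi-smooth; $X$ is strictly $k$-analytic if $k$ is non-trivially valued), and a point $x\in X$ such that: there is no morphism $\varphi:\Omega\to Y$ from a neighborhood $\Omega$ of $x$ to a good $k$-analytic space $Y$ for which $\mathcal H(\varphi(x))\to\mathcal H(x)$ is an isomorphism.*

Since inclusions of analytic domains induce isomorphisms on $\mathcal H$, no neighborhood of $x$ is isomorphic to an analytic domain in a $k$-affinoid space. So Theorem 1 disproves the conjecture over every $k$. Nor does any neighborhood of $x$ admit a locally closed immersion into a good space. (Quasi-smoothness is inherited by affinoid domains of affine space and can be tested on such a finite covering. It plays no part in the proof.)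

**Corollary 2.** *The conjecture fails in every dimension $n\ge2$, over every $k$.*

**Proposition 3.** *Let $X$ be a separated $k$-analytic space and $x\in X$ a point with*
$$d(x):=\operatorname{trdeg}\big(\widetilde{\mathcal H(x)}/\tilde k\big)+\operatorname{rank}_{\mathbb Q}\big((|\mathcal H(x)^*|/|k^*|)\otimes\mathbb Q\big)\le1 .$$
*Then $x$ has an affinoid neighborhood. In particular the conjecture holds for all separated spaces of dimension $\le1$.*

In Theorem 1 we shall have $d(x)=2$, so both bounds $\dim X\le1$ and $d(x)\le1$ are best possible.

To see what must be contradicted in Theorem 1, we extract from such a $\varphi$ a statement about functions on $X$ alone.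

**Lemma 4.** *Let $\varphi:\Omega\to Y$ be a morphism from a neighborhood of $x$ to a good space such that $\mathcal H(\varphi(x))\to\mathcal H(x)$ is an isomorphism. Then for every $\xi\in\mathcal H(x)$ and $\rho>0$ there are an open neighborhood $\Omega'$ of $x$ and $f\in\mathcal O(\Omega')$ with $|f(x)-\xi|<\rho$.*

*Proof.* Replace $Y$ by an affinoid neighborhood of $\varphi(x)$, and $\Omega$ by the interior of the preimage. By definition of $\mathcal H(\varphi(x))$, the fractions $a(\varphi(x))/b(\varphi(x))$ with $a,b\in\mathcal O(Y)$ and $b(\varphi(x))\ne0$ are dense in $\mathcal H(\varphi(x))=\mathcal H(x)$. Choose one at distance less than $\rho$ from $\xi$, let $\Omega'\subset\Omega$ be the open set where $\varphi^*b\ne0$, and put $f=\varphi^*a/\varphi^*b$. $\square$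

So it suffices to build a separated $X$ and a point $x$ at which there are too few germs of functions: some element of $\mathcal H(x)$ cannot be approximated.

## A corner in the plane and its twists

Fix $0<\theta<1$ and $r_1,r_2>0$, put $R_i=\theta^{-1}r_i>r_i$, and let
$$B=\{|S|\le R_1,\ |T|\le R_2\}\subset\mathbb A^2_k,\quad X_1=B\cap\{|S|\ge r_1\},\quad X_2=B\cap\{|T|\ge r_2\},\quad X_{12}=X_1\cap X_2 .$$
The algebra $\mathcal O(X_{12})$ consists of the Laurent series $\sum c_{ij}S^iT^j$ with $|c_{ij}|\max(r_1^i,R_1^i)\max(r_2^j,R_2^j)\to0$. It is a Banach algebra for the maximum of these numbers, which we denote $\|\cdot\|_{12}$. Similarly $\mathcal O(X_1)$ consists of series with $j\ge0$ (with $R_2^j$ in place of the second maximum), and $\mathcal O(X_2)$ of series with $i\ge0$ (with $R_1^i$ in place of the first). So on $X_1$ only $S$ may have negative exponents, on $X_2$ only $T$ may, and on $X_{12}$ both may. This asymmetry drives everything below.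

If we glue $X_1$ and $X_2$ along $X_{12}$ by the identity we get the corner $X_1\cup X_2\subset B$, an analytic domain in an affinoid space. So there the conclusion of the conjecture holds. We now glue by a different automorphism of $X_{12}$.

**The automorphism.** Let $h\in\mathcal O(X_{12})$ with $\|h\|_{12}\le\theta$, and put $u=1+h$. Then $u$ is invertible and $\|u^j-1\|_{12}\le\theta$ for all $j\in\mathbb Z$: expand $(1+h)^j=\sum_n\binom jnh^n$, where the $\binom jn$ are integers and so have absolute value $\le1$ in $k$. Define
$$\sigma^*\Big(\sum c_{ij}S^iT^j\Big)=\sum c_{ij}S^iT^ju^j ,$$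
that is, $S\mapsto S$ and $T\mapsto Tu$. The series converges, the map is multiplicative on monomials and bounded, so it is a bounded $k$-algebra endomorphism, and $\|\sigma^*g-g\|_{12}\le\theta\|g\|_{12}$. Hence $\|\sigma^*g\|_{12}=\|g\|_{12}$, and the Neumann series $\sum_n(1-\sigma^*)^n$ is a bounded inverse. So $\sigma^*$ defines an automorphism $\sigma$ of $X_{12}$.

**The space.** Let $X$ be obtained by gluing $X_1$ and $X_2$ along $X_{12}$, a point $y\in X_{12}\subset X_1$ being identified with $\sigma(y)\in X_{12}\subset X_2$. The gluing, of finitely many pieces along closed analytic domains, exists by Prop. 1.3.3(b) of Berkovich's *Étale cohomology for non-Archimedean analytic spaces*. The $X_i$ are affinoid domains covering $X$, with $X_1\cap X_2\cong X_{12}$, so $X$ is compact of pure dimension $2$. A function $f$ on a part of $X$ satisfies, on the overlap,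
$$f|_{X_1}=\sigma^*(f|_{X_2}). \tag{1}$$

**Lemma 5.** *The space $X$ is separated.*

*Proof.* The space $X\times X$ is covered by the four affinoid domains $X_i\times X_j$, and the preimage of $X_i\times X_j$ under the diagonal is $X_i\cap X_j$. So it suffices that each $X_i\cap X_j\to X_i\times X_j$ is a closed immersion. For $i=j$ this is the multiplication $\mathcal O(X_i)\hat\otimes\mathcal O(X_i)\to\mathcal O(X_i)$, which has the bounded section $a\mapsto a\otimes1$. For $(1,2)$, and by symmetry for $(2,1)$, the map $y\mapsto(y,\sigma(y))$ corresponds to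
$$\pi:\mathcal O(X_1)\hat\otimes_k\mathcal O(X_2)\to\mathcal O(X_{12}),\qquad a\otimes b\mapsto a|_{X_{12}}\cdot\sigma^*(b|_{X_{12}}).$$
As in the second disc gluing, we look for a section. Put $s\big(\sum c_{ij}S^iT^j\big)=\sum c_{ij}S^i\otimes T^j$. This makes sense because *all* powers of $S$ lie in $\mathcal O(X_1)$ and *all* powers of $T$ lie in $\mathcal O(X_2)$. It is bounded because
$$\|S^i\|_{X_1}\|T^j\|_{X_2}=\max(r_1^i,R_1^i)\max(r_2^j,R_2^j)=\|S^iT^j\|_{12}.$$
Moreover $\pi(S^i\otimes T^j)=S^iT^ju^j=\sigma^*(S^iT^j)$, so $\pi\circ s=\sigma^*$. Hence $s\circ(\sigma^*)^{-1}$ is a bounded linear section of the bounded map $\pi$, and $\pi$ is an admissible epimorphism. $\square$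

**The point.** Let $E$ be the algebra of Laurent series $\sum c_{ij}S^iT^j$ with $|c_{ij}|r_1^ir_2^j\to0$, with the Gauss norm $\|g\|=\max|c_{ij}|r_1^ir_2^j$. This norm is multiplicative. Indeed, for nonzero $g,g'$ the sets of exponents where the maxima are attained are finite. Let $m,m'$ be their lexicographically largest elements. In the coefficient of $gg'$ at the exponent $m+m'$, the product of the coefficients at $m$ and $m'$ contributes a term of weighted size $\|g\|\|g'\|$. Any other pair of exponents with the same sum contributes strictly less, since two maximal exponents with sum $m+m'$ must be $m$ and $m'$. So $\|gg'\|=\|g\|\|g'\|$.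

From now on $\|\cdot\|$ is this norm. Let $\eta\in X_{12}$ be the point $g\mapsto\|g\|$. Since Laurent polynomials are dense in $E$, we have $E\subset\mathcal H(\eta)$ isometrically, and we write $|\cdot|$ for the absolute value of $\mathcal H(\eta)$. Since $\|\cdot\|\le\|\cdot\|_{12}$ on $\mathcal O(X_{12})$, we again have $\|h\|\le\theta$ and $\|u^j-1\|\le\theta$, so
$$\|\sigma^*g-g\|\le\theta\|g\|,\qquad \|\sigma^*g\|=\|g\| . \tag{2}$$
Thus $\sigma(\eta)=\eta$, and $\sigma$ induces an isometric automorphism of $\mathcal H(\eta)$, still denoted $\sigma^*$. By continuity it maps $E$ to $E$ by $\sum c_{ij}S^iT^j\mapsto\sum c_{ij}S^iT^ju^j$, and (2) holds for all $g\in E$. Let $x\in X$ be the image of $\eta\in X_1$, equivalently of $\eta\in X_2$. We identify $\mathcal H(x)=\mathcal H(\eta)$ through the chart $X_1$; then, by (1), a function that is $g$ in the chart $X_2$ has value $\sigma^*(g(\eta))$ at $x$.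

**The basic equation.** Let $f$ be a function on an open neighborhood $\Omega$ of $x$. Suppose $N_j\subset\Omega\cap X_j$ ($j=1,2$) are affinoid domains of $X_j$ containing $\eta$, and write $f|_{N_j}=T+\psi_j$ in the coordinates of the respective chart. By (1), in $\mathcal H(\eta)$ we have $T+\psi_1=Tu+\sigma^*\psi_2$, that is,
$$\psi_1=Th+\sigma^*\psi_2 . \tag{3}$$
If $|f(x)-T|<r_2$, then $|\psi_1|<r_2$ and $|\psi_2|=|\sigma^*\psi_2|\le\max(|\psi_1|,r_2\theta)<r_2$. So there is $\kappa\in(0,1)$ with
$$|\psi_1|,\ |\psi_2|\le\kappa r_2 . \tag{4}$$

## One monomial: obstructed globally, untwisted locally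

The first thing to try is one monomial. Let $k$ be non-trivially valued, $r_1=r_2=1$, $\lambda\in k$ with $|\lambda|=\theta$, and $h=\lambda S^{-2}T^{-2}$.

*No global function on $X$ is close to $T$ at $x$.* Suppose $f\in\mathcal O(X)$ with $|f(x)-T|<1$, and use (3) with $N_j=X_j$. By (2), $\sigma^*\psi_2=\psi_2+\rho$ with $\|\rho\|\le\theta\|\psi_2\|\le\theta\kappa$. Compare the coefficients of $S^{-2}T^{-1}$ in $\psi_1=Th+\psi_2+\rho$. The series $\psi_1\in\mathcal O(X_1)$ has no negative powers of $T$, the series $\psi_2\in\mathcal O(X_2)$ has no negative powers of $S$, and $Th$ contributes $\lambda$. So $\theta=|\lambda|\le\|\rho\|\le\theta\kappa<\theta$, a contradiction.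

*But functions near $x$ do better.* On a small neighborhood of $\eta$ in $B$ the coordinates $S$ and $T$ are both bounded away from $0$, so negative powers of both are allowed in both charts and the comparison says nothing. More is true.

**Lemma 6.** *Let $r_1,r_2,\theta,h$ be as in the preceding section. Let $0<\delta<1$ with $1+\delta\le\theta^{-1}$, let $A=\{(1-\delta)r_1\le|S|\le(1+\delta)r_1,\ (1-\delta)r_2\le|T|\le(1+\delta)r_2\}$, and suppose that $h$ converges on $A$, with $\|h\|_A<1$ for the maximum of the norms of its monomial terms on $A$. Then a neighborhood of $x$ is isomorphic to an analytic domain in the affinoid space $A$.*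

*Proof.* The argument that gave $\sigma$ shows that $(S,T)\mapsto(S,Tu)$ defines an automorphism $\tau$ of $A$, now with $\|\tau^*-1\|\le\|h\|_A<1$. Since $|u|=1$ at every point of $A$, $\tau$ preserves $|S|$ and $|T|$. So it maps $A\cap X_1$ onto itself, and on $A\cap X_{12}$ it agrees with $\sigma$. Map $A\cap X_1\to A$ by $\tau$ and $A\cap X_2\to A$ by the inclusion. A point $y\in A\cap X_{12}$ of the first chart is the point $\sigma(y)=\tau(y)$ of the second, so the two maps agree on the overlap. Together they give an isomorphism from the part $\Omega'$ of $X$ covered by $A\cap X_1$ and $A\cap X_2$ onto the analytic domain $(A\cap X_1)\cup(A\cap X_2)$ of $A$. Finally $\Omega'$ is a neighborhood of $x$: let $W_j$ be open in $X_j$ with $\eta\in W_j\subset A\cap X_j$. The complement in $X$ of the closed set $(X_1\setminus W_1)\cup(X_2\setminus W_2)$ is open, contains $x$, and lies in $\Omega'$. $\square$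

For $h=\lambda S^{-2}T^{-2}$ we have $\|h\|_A=\theta(1-\delta)^{-4}<1$ for small $\delta$, so the twist can be undone near $x$. Infinitely many monomials alone do not help: for $h=\sum_{l\ge1}\lambda^lS^{-l}T^{-l}$ the terms have norm $(\theta(1-\delta)^{-2})^l$ on $A$, and Lemma 6 applies again. The one-monomial approach stops exactly here: a negative power of $T$ is forbidden on $X_1$, but it is allowed on a small neighborhood of $\eta$ in $X_1$, at a cost depending on its exponent.

## A lacunary twist

We therefore make the exponents grow much faster than the coefficients decay. Put $q_l=2^{l^2}$ for $l\ge1$.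

* If $k$ is non-trivially valued, fix $\lambda\in k$ with $0<|\lambda|<1$, and put $\theta=|\lambda|$, $r_1=r_2=1$, $a_l=\lambda^l$, $p_l=q_l$.
* If $k$ is trivially valued, put $\theta=\frac12$, $r_1=2$, $r_2=\frac12$, $a_l=1$, $p_l=q_l+l$. Here the coefficients cannot be small, so the decay comes from the radii.

In both cases $(p_l)$ and $(q_l)$ are increasing, $q_l\le p_l\le q_l+l$, and
$$|a_l|\,r_1^{-p_l}r_2^{-q_l}=\theta^l . \tag{5}$$
In the second case this reads $2^{-q_l-l}\cdot2^{q_l}=2^{-l}$. Let $z_l=S^{-p_l}T^{-q_l}$ and
$$h=\sum_{l\ge1}a_lz_l .$$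
By (5), $\|a_lz_l\|_{12}=\|a_lz_l\|=\theta^l$, so $h\in\mathcal O(X_{12})$ and $\|h\|_{12}\le\theta$. *From now on $X$ and $x$ are built from this $h$.* By Lemma 5, $X$ is compact and separated. If $k$ is non-trivially valued, the radii $1$ and $|\lambda|^{-1}$ lie in $|k^*|$, so $X$ is strictly $k$-analytic. Lemma 6 no longer applies: on $A$ the $l$-th term has norm $\theta^l(1-\delta)^{-p_l-q_l}$, which tends to infinity for every $\delta>0$.

Two features of $q_l$ will be used: $q_l$ is much larger than $l$, and $q_l=2^{2l-1}q_{l-1}$ is much larger than $l\,q_{l-1}$.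

We check $d(x)=2$. If $k$ is non-trivially valued, then $|\mathcal H(x)^*|=|k^*|$ and the residue field is $\tilde k(\tilde S,\tilde T)$, of transcendence degree $2$. If $k$ is trivially valued, then $|\mathcal H(x)^*|=2^{\mathbb Z}$ has rank $1$. For the residue field, a quotient $g/g'$ with $\|g\|=\|g'\|=2^n$ equals $(S^{-n}g)/(S^{-n}g')$, and the terms of norm $1$ of $S^{-n}g$ and $S^{-n}g'$ are Laurent polynomials in $ST$. So the residue field is $k(ST)$, of transcendence degree $1$.

## Polynomial denominators

Lemma 6 does not apply, but other neighborhoods and other functions might defeat the twist. We must handle *all* functions near $\eta$ on $X_1$ and on $X_2$, with explicit control on how far each is from having no negative powers of $T$, respectively of $S$.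

For $0\ne F\in k[S,T]$ and $0<\varepsilon<1$ with $1+\varepsilon\le\theta^{-1}$ put
$$N_{\varepsilon,F}=\{y\in B:\ |S|\le(1+\varepsilon)r_1,\ |T|\le(1+\varepsilon)r_2,\ |F|\ge(1-\varepsilon)\|F\|\}\ni\eta .$$
For instance, with $F=ST$ and $r_1=r_2=1$, on $N_{\varepsilon,F}$ we have $|T|\ge(1-\varepsilon)/(1+\varepsilon)$, so $T$ is invertible there, with $T^{-1}=S\cdot F^{-1}$. Negative powers of $T$ are bought with powers of $F^{-1}$.

**Lemma 7.** *Every neighborhood of $\eta$ in $B$ contains some $N_{\varepsilon,F}$.*

*Proof.* The topology of $B$ is defined by the functions $y\mapsto|g(y)|$ with $g\in\mathcal O(B)$, and polynomials are dense in $\mathcal O(B)$. So the neighborhood contains a set $\{y:\alpha_i<|g_i(y)|<\beta_i,\ 1\le i\le m\}$ with nonzero polynomials $g_i$ of degree $\le D$ in each variable and $\alpha_i<\|g_i\|<\beta_i$; conditions with $g_i=0$ hold everywhere and are dropped. Put $F=\prod g_i$, so $\|F\|=\prod\|g_i\|$ by multiplicativity. On $N_{\varepsilon,F}$ each monomial $S^aT^b$ with $a,b\le D$ is at most $(1+\varepsilon)^{2D}r_1^ar_2^b$ in absolute value, so $|g_i|\le(1+\varepsilon)^{2D}\|g_i\|$.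 Dividing $|F|\ge(1-\varepsilon)\|F\|$ by these bounds for the other factors gives
$$|g_i|\ge(1-\varepsilon)(1+\varepsilon)^{-2D(m-1)}\|g_i\| .$$
For small $\varepsilon$ both bounds lie in $(\alpha_i,\beta_i)$. $\square$

**Lemma 8.** *Let $N=N_{\varepsilon,F}$, $N_j=N\cap X_j$, and $\psi_j\in\mathcal O(N_j)$ for $j=1,2$. There is a constant $C>0$ such that for all $M\ge0$, in $\mathcal H(\eta)$,*
$$F^M\psi_j=\beta_j+e_j,\qquad\beta_j\in E,\quad|e_j|\le C(1-\varepsilon)^M\|F\|^M,$$
*where $\beta_1$ has only $T$-exponents $\ge0$ and $\beta_2$ has only $S$-exponents $\ge0$.*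

*Proof.* Take $j=1$. Let $P_1=\{r_1\le|S|\le(1+\varepsilon)r_1,\ |T|\le(1+\varepsilon)r_2\}$ and $s=(1-\varepsilon)\|F\|$. Since $(1+\varepsilon)r_i\le R_i$, we have $N_1=\{y\in P_1:|F|\ge s\}$, hence $\mathcal O(N_1)=\mathcal O(P_1)\{sZ\}/(FZ-1)$. So $\psi_1$ is the image of a series $\sum_{m\ge0}b_mZ^m$ with $b_m\in\mathcal O(P_1)$ and $\|b_m\|_{P_1}s^{-m}\to0$. In particular $\|b_m\|_{P_1}\le Cs^m$ for some $C$. Evaluating at $\eta$ sends $Z$ to $F^{-1}$, so $\psi_1=\sum b_mF^{-m}$ in $\mathcal H(\eta)$. Elements of $\mathcal O(P_1)$ are Laurent series in $S$ and power series in $T$, and they lie in $E$ with $\|\cdot\|\le\|\cdot\|_{P_1}$. Put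
$$\beta_1=\sum_{m\le M}b_mF^{M-m},\qquad e_1=\sum_{m>M}b_mF^{M-m} .$$
In $\beta_1$ the powers of $F$ are polynomials, so $\beta_1\in\mathcal O(P_1)$ has no negative powers of $T$. And
$$|e_1|\le\sup_{m>M}Cs^m\|F\|^{M-m}=\sup_{m>M}C(1-\varepsilon)^m\|F\|^M\le C(1-\varepsilon)^M\|F\|^M .$$
For $j=2$ use $P_2=\{|S|\le(1+\varepsilon)r_1,\ r_2\le|T|\le(1+\varepsilon)r_2\}$, exchanging the roles of $S$ and $T$, and take the larger of the two constants. $\square$

So after multiplication by $F^M$ a local function is a series with the exponents of a global one, up to an error exponentially small in $M$. The price is that $F^M$ smears monomials by up to $dM$ in each exponent, where $d$ bounds the degrees of $F$. To detect the monomial $Ta_lz_l$, of norm $r_2\theta^l$, the error $(1-\varepsilon)^M$ must be far below $\theta^l$, so we need $M\gg l$. To keep the smeared monomial doubly negative we need $dM$ to be well below $q_l$. Since $q_l$ is enormous compared with $l$, both are possible. The gap $q_l\gg l\,q_{l-1}$ will take care of the earlier terms of $h$, which enter through $\sigma^*$.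

## Comparing one coefficient in the doubly negative quadrant

**Proof of Theorem 1.** By Lemma 4 with $\xi=T$ and $\rho=r_2$, it suffices to show that *no function $f$ on an open neighborhood $\Omega$ of $x$ satisfies $|f(x)-T|<r_2$.* Suppose $f$ is such a function.

**Step 1: an identity of Laurent series.** The aim is to turn (3), an equation in $\mathcal H(\eta)$, into an identity in $E$ where coefficients can be compared.

The preimage $\Omega\cap X_j$ is an open neighborhood of $\eta$ in $X_j$, so it is $W_j\cap X_j$ with $W_j$ open in $B$. Applying Lemma 7 to $W_1\cap W_2$ gives one $N=N_{\varepsilon,F}$ such that $N_j=N\cap X_j\subset\Omega\cap X_j$ for both $j$. Write $f|_{N_j}=T+\psi_j$. Then (3) and (4) hold with some $\kappa\in(0,1)$. Let $d\ge1$ bound the degrees of $F$ in $S$ and in $T$, and take $C$ from Lemma 8 for these $\psi_1,\psi_2$. *None of $\varepsilon,F,\kappa,d,C$ will change any more.*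

The term $\sigma^*\psi_2$ has denominators $\sigma^*F$ rather than $F$. So put $F'=\sigma^*F\in E$, with $\|F'\|=\|F\|$, and multiply (3) by $F^MF'^M$. Since $F'^M\sigma^*\psi_2=\sigma^*(F^M\psi_2)$, Lemma 8 gives
$$F^MF'^M\,Th=F'^M\beta_1-F^M\sigma^*\beta_2+e,\qquad e=F'^Me_1-F^M\sigma^*e_2,\quad|e|\le C(1-\varepsilon)^M\|F\|^{2M}. \tag{6}$$
All other terms lie in $E$, hence so does $e$, and (6) is an identity of Laurent series. Moreover, if $M$ is so large that $C(1-\varepsilon)^M\le\kappa r_2$, then $\beta_j=F^M\psi_j-e_j$ and (4) give
$$\|\beta_j\|\le\kappa r_2\|F\|^M\qquad(j=1,2). \tag{7}$$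

**Step 2: truncating $\sigma^*$.** The aim is to bound how far $\sigma^*$ pushes exponents into the negative, up to an error of relative size $\theta^l$.

Let $l\ge3$, $h_{<l}=\sum_{i<l}a_iz_i$, $h_{\ge l}=h-h_{<l}$ and $h_{>l}=h_{\ge l}-a_lz_l$. Then $\|h_{<l}\|\le\theta$, $\|h_{\ge l}\|\le\theta^l$, $\|h_{>l}\|\le\theta^{l+1}$.

**Lemma 9.** *For $j\in\mathbb Z$ put $w_j=\sum_{n=0}^l\binom jnh_{<l}^n$. Then $u^j=w_j+t_j$ with $\|w_j\|\le1$ and $\|t_j\|\le\theta^l$, and $w_j$ involves only $S$-exponents $\ge-l\,p_{l-1}$ and $T$-exponents $\ge-l\,q_{l-1}$. Consequently every $g\in E$ can be written $\sigma^*g=g'+g''$ with $\|g'\|\le\|g\|$ and $\|g''\|\le\theta^l\|g\|$, such that: if $g$ has only $S$-exponents $\ge0$, then $g'$ has only $S$-exponents $\ge-l\,p_{l-1}$; if $g$ has only $T$-exponents $\ge0$, then $g'$ has only $T$-exponents $\ge-l\,q_{l-1}$.*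

*Proof.* Binomial coefficients are integers, so $\|w_j\|\le1$. The monomials of $h_{<l}$ have $S$-exponents $\ge-p_{l-1}$ and $T$-exponents $\ge-q_{l-1}$, and at most $l$ factors $h_{<l}$ are multiplied, which gives the exponents of $w_j$. For $t_j$, write $u=(1+h_{<l})(1+y)$ with $y=h_{\ge l}/(1+h_{<l})$. As $\|1+h_{<l}\|=1$, we have $\|y\|\le\theta^l$, so $\|(1+y)^j-1\|\le\theta^l$ and $\|u^j-(1+h_{<l})^j\|\le\theta^l$. Secondly, $(1+h_{<l})^j-w_j=\sum_{n>l}\binom jnh_{<l}^n$ has norm $\le\theta^{l+1}$. Together $\|t_j\|\le\theta^l$. For $g=\sum c_{ij}S^iT^j$ put $g'=\sum c_{ij}S^iT^jw_j$ and $g''=\sum c_{ij}S^iT^jt_j$. These converge in $E$ and have the stated properties. $\square$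

**Step 3: splitting every term of (6).** The aim is to show that, apart from the one term $F^{2M}Ta_lz_l$, everything in (6) is either restricted in its exponents or too small to matter. Assume (7), and split $Th=Th_{<l}+Ta_lz_l+Th_{>l}$. Recall that $F^M$ has only exponents $\ge0$, and that $F'^M=\sigma^*(F^M)=(F^M)'+(F^M)''$ by Lemma 9.

* (i) $F^M\sigma^*\beta_2=F^M\beta_2'+F^M\beta_2''$. The first part has only $S$-exponents $\ge-l\,p_{l-1}$. The second has norm $\le\kappa r_2\theta^l\|F\|^{2M}$ by (7).
* (ii) $F'^M\beta_1=(F^M)'\beta_1+(F^M)''\beta_1$. The first part has only $T$-exponents $\ge-l\,q_{l-1}$. The second has norm $\le\kappa r_2\theta^l\|F\|^{2M}$ by (7).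
* (iii) $F^MF'^MTh_{<l}=F^M(F^M)'Th_{<l}+F^M(F^M)''Th_{<l}$. The first part has only $T$-exponents $\ge-l\,q_{l-1}+1-q_{l-1}\ge-(l+1)q_{l-1}$. The second has norm $\le\theta^l\cdot\theta\cdot r_2\|F\|^{2M}=r_2\theta^{l+1}\|F\|^{2M}$.
* (iv) $F^MF'^MTh_{>l}$ has norm $\le r_2\theta^{l+1}\|F\|^{2M}$.
* (v) $F^MF'^MTa_lz_l=F^{2M}Ta_lz_l+F^M(F'^M-F^M)Ta_lz_l$. By (2), $\|F'^M-F^M\|=\|\sigma^*(F^M)-F^M\|\le\theta\|F\|^M$, so the second part has norm $\le r_2\theta^{l+1}\|F\|^{2M}$.

The strict inequality $\kappa<1$ in (i) and (ii) is the place where the closeness of $f$ to $T$ is used.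

**Step 4: the choice of $M$ and of a monomial.** The aim is to find a monomial where $F^{2M}Ta_lz_l$ is large and where the exponent-restricted parts of (i), (ii), (iii) vanish.

Let $M=M_l=\lfloor q_l/4d\rfloor$, so $2dM\le q_l/2=2^{2l-2}q_{l-1}$. By multiplicativity and (5), $F^{2M}Ta_lz_l$ has norm exactly $r_2\theta^l\|F\|^{2M}$, attained at some monomial $S^\alpha T^\beta$. The exponents of $F^{2M}$ lie between $0$ and $2dM$, so
$$\alpha\le2dM-p_l\le\tfrac{q_l}2-q_l=-2^{2l-2}q_{l-1}<-2l\,q_{l-1}\le-l\,p_{l-1},$$
$$\beta\le2dM+1-q_l\le1-2^{2l-2}q_{l-1}<-(l+1)q_{l-1} .$$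
Here we used $p_l\ge q_l$, the inequality $2^{2l-2}>2l$ for $l\ge3$, the bound $p_{l-1}\le q_{l-1}+l-1\le2q_{l-1}$, and $(2^{2l-2}-l-1)q_{l-1}>1$. The bound on $\alpha$ excludes $S^\alpha T^\beta$ from the exponent-restricted part of (i). The bound on $\beta$ excludes it from those of (ii) and (iii).

**Step 5: the contradiction.** The aim is to compare the coefficients of $S^\alpha T^\beta$ in (6).

Let $l$ be so large that $C(1-\varepsilon)^{M_l}\le\kappa r_2$, so that (7) holds for $M=M_l$. Solve (6) for $F^{2M}Ta_lz_l$. At $S^\alpha T^\beta$ only the small parts of (i)–(v) and $e$ contribute on the other side. After division by $\|F\|^{2M}$,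
$$r_2\theta^l\le\max\big(\kappa r_2\theta^l,\ r_2\theta^{l+1},\ C(1-\varepsilon)^{M_l}\big).$$
Since $\kappa<1$ and $\theta<1$, the first two entries are smaller than the left side. Hence
$$r_2\theta^l\le C(1-\varepsilon)^{M_l}\qquad\text{with}\quad M_l=\lfloor2^{l^2}/4d\rfloor,$$
for all sufficiently large $l$, where $C,\varepsilon,d$ do not depend on $l$. The left side decays only geometrically in $l$, while $M_l/l\to\infty$, so this fails for large $l$. This contradiction proves Theorem 1, and the conjecture is disproved. $\blacksquare$

For $q_l=l$ the last inequality would have read $r_2\theta^l\le C(1-\varepsilon)^{\lfloor l/4d\rfloor}$, which is no contradiction when $\varepsilon$ is small. This agrees with Lemma 6, which undid the twist by $\sum\lambda^lS^{-l}T^{-l}$.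

## Products with polydiscs

**Proof of Corollary 2.** Let $X,x$ be as in Theorem 1, let $n\ge2$, and let $X'=X\times\{|w_1|,\dots,|w_{n-2}|\le1\}$. It is separated, as a product of separated spaces, and of dimension $n$. Suppose a neighborhood $W$ of $(x,0)$ in $X'$ were an analytic domain in an affinoid space $Y$. The intersection of $W$ with the closed subspace $X\times\{0\}\cong X$ is a neighborhood of $x$ in $X$. The composite
$$W\cap(X\times\{0\})\to W\to Y$$
is a closed immersion followed by the inclusion of an analytic domain, so it induces an isomorphism on $\mathcal H$ at $x$. As $Y$ is good, this contradicts Theorem 1. $\blacksquare$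

## Points with $d(x)\le1$

It remains to see that dimension $2$ was necessary. For this we use results of M. Temkin, *On local properties of non-Archimedean analytic spaces II*, Israel J. Math. 140 (2004), which translate the existence of an affinoid neighborhood into a question about valuation rings.

**Definition (graded residue field).** For a valued field $H$, its $\mathbb R_{>0}$-graded residue field is $\bigoplus_{r>0}\{|a|\le r\}/\{|a|<r\}$. The component of degree $r$ is nonzero exactly when $r\in|H^*|$, nonzero homogeneous elements are invertible, and the degree-$1$ component is the usual residue field.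

Let $\mathbf K$ and $\mathbf k$ be the graded residue fields of $\mathcal H(x)$ and $k$. Their degree-$1$ components are $\mathbf K_1=\widetilde{\mathcal H(x)}$ and $\mathbf k_1=\tilde k$.

**Definition (graded valuation rings).** A graded subring $O\subset\mathbf K$ is a graded valuation ring if for each homogeneous $f\ne0$ in $\mathbf K$ one has $f\in O$ or $f^{-1}\in O$. Let $\mathbf P$ be the space of graded valuation rings of $\mathbf K$ containing $\mathbf k$, with the topology generated by the sets $\mathbf P\{f_1,\dots,f_n\}=\{O:f_1,\dots,f_n\in O\}$ for homogeneous $f_i\in\mathbf K$. Sets of this form, including $\mathbf P$ itself ($n=0$), are called affine.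

*Example.* Let $k$ be trivially valued and let $x$ be the point of the affine line with $|\sum c_iT^i|_x=\max_{c_i\ne0}r^i$, where $0<r<1$. Then $\mathcal H(x)=k((T))$ and $\mathbf K=k[t,t^{-1}]$ with $t$ of degree $r$. The nonzero homogeneous elements are the $ct^m$, so $O$ contains $t$ or $t^{-1}$, and if it also contains some power of the other with positive exponent then it is everything. Hence $\mathbf P$ has three points $k[t]$, $k[t^{-1}]$, $\mathbf K$. Here $d(x)=1$.

Temkin's results are the following. If $X$ is separated, then the reduction of the germ $(X,x)$ is identified with a nonempty quasi-compact open subset $U\subset\mathbf P$. The point $x$ has an affinoid neighborhood if and only if the reduction of the germ is affine.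

**Proof of Proposition 3.** We must show that $U$ is affine when $d(x)\le1$.

**Step 1: preparation.** The aim is to simplify the functions that define $U$. The affine sets are stable under finite intersections, so they form a basis of the topology. As $U$ is quasi-compact and nonempty, it is a nonempty finite union $U=\bigcup_i\mathbf P\{f_{i1},\dots,f_{in_i}\}$, and we may take all $f_{ij}\ne0$. For $O\in\mathbf P$, homogeneous $f\ne0$ and $n\ge1$,
$$f\in O\iff f^n\in O .$$
Indeed, if $f\notin O$ then $f^{-1}\in O$, and $f^n\in O$ would give $f=f^n(f^{-1})^{n-1}\in O$. Since homogeneous $c\in\mathbf k\setminus\{0\}$ are units in $O$, it follows that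
$$\mathbf P\{f\}=\mathbf P\{cf^n\}. \tag{8}$$
As $d(x)\le1$, the rank of $|\mathcal H(x)^*|/|k^*|$ is $0$ or $1$. We treat the two cases.

**Step 2: the case where $|\mathcal H(x)^*|/|k^*|$ is torsion.** Here the aim is to reduce to points of a curve. If $f\ne0$ is homogeneous of degree $r$, then $r^n\in|k^*|$ for some $n\ge1$, so there is a homogeneous $c\in\mathbf k$ of degree $r^{-n}$ with $cf^n\in\mathbf K_1$. By (8) we may assume that all $f_{ij}\in\mathbf K_1$. Let $L=\mathbf k_1(f_{ij})$, a finitely generated field over $\mathbf k_1$ of transcendence degree $\le1$. Let $\mathbf P_L$ be the set of valuation rings of $L$ containing $\mathbf k_1$, with $\mathbf P_L\{\cdots\}$ defined as above, and $U'=\bigcup_i\mathbf P_L\{f_{i1},\dots,f_{in_i}\}$. For $O\in\mathbf P$ the ring $O\cap L$ is in $\mathbf P_L$, and $f_{ij}\in O$ if and only if $f_{ij}\in O\cap L$. Hence $U=\{O:O\cap L\in U'\}$.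

If $L/\mathbf k_1$ is algebraic, then a valuation ring of $L$ containing $\mathbf k_1$, being integrally closed, is $L$. So $\mathbf P_L$ is one point, $U'=\mathbf P_L$, and $U=\mathbf P$ is affine.

Otherwise $\mathbf P_L$ is the set of points of the regular projective curve over $\mathbf k_1$ with function field $L$, the generic point being the ring $L$. The set $\mathbf P_L\{f\}$ is the complement of the finite set of poles of $f$, so $U'$ is the complement of a finite set $Z$ of closed points. If $Z=\emptyset$, then $U=\mathbf P$. If $Z\ne\emptyset$, we need one function with pole set exactly $Z$. For $z\in Z$, Riemann–Roch shows that the dimension of the space of functions with no pole outside $z$ and a pole of order at most $n$ at $z$ tends to infinity with $n$, whereas the functions without poles form a finite-dimensional space. So there is $g_z\in L$ whose only pole is $z$. Then $g=\sum_{z\in Z}g_z$ has a pole at each $z\in Z$, since only the summand $g_z$ has a pole there, and no other poles. So $U'=\mathbf P_L\{g\}$ and $U=\mathbf P\{g\}$ is affine.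

**Step 3: the case where $|\mathcal H(x)^*|/|k^*|$ has rank $1$.** The aim is to show that there are only four affine sets, as in the example above. Now $\mathbf K_1/\mathbf k_1$ is algebraic, because $d(x)\le1$. Every $g\in\mathbf K_1^*$ is a unit in every $O\in\mathbf P$. Indeed, suppose $g\notin O$. Then $g^{-1}\in O$, and an equation $g^e+c_1g^{e-1}+\dots+c_e=0$ with $c_i\in\mathbf k_1$ gives $g=-(c_1+c_2g^{-1}+\dots+c_eg^{1-e})\in O$, a contradiction. The same applies to $g^{-1}$.

Let $t\in\mathbf K$ be homogeneous of degree non-torsion modulo $|k^*|$. For homogeneous $f\ne0$, the rank being $1$, there are $n\ge1$ and $m\in\mathbb Z$ with $\deg(f)^n\deg(t)^{-m}\in|k^*|$. Hence $f^n=ct^mg$ with a homogeneous $c\in\mathbf k\setminus\{0\}$ and $g\in\mathbf K_1^*$. As $c$ and $g$ are units in every $O$, (8) gives $\mathbf P\{f\}=\mathbf P\{f^n\}=\mathbf P\{t^m\}$, which is $\mathbf P$, $\mathbf P\{t\}$ or $\mathbf P\{t^{-1}\}$ according to the sign of $m$. So the affine sets are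
$$\mathbf P,\quad\mathbf P\{t\},\quad\mathbf P\{t^{-1}\},\quad\mathbf P\{t,t^{-1}\}.$$
The last is contained in the two middle ones, and $\mathbf P\{t\}\cup\mathbf P\{t^{-1}\}=\mathbf P$. Hence finite unions of these sets are again of this form, and $U$ is affine.

**Step 4: back to the conjecture.** The aim is the last assertion. By Steps 2 and 3, $x$ has an affinoid neighborhood $V$. The interior of $V$ in $X$ is an open neighborhood of $x$ and an analytic domain in the affinoid space $V$, so the conclusion of the conjecture holds at $x$. If $\dim X\le1$, then $d(x)\le1$ for all $x\in X$ (Berkovich, *Spectral theory and analytic geometry over non-Archimedean fields*, §9.1), so the conjecture holds for all separated spaces of dimension $\le1$. $\blacksquare$
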